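
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\numberwithin{equation}{section}

\title{Primitive branched coverings that raise the Heegaard genus}


\begin{abstract}
A branched covering $p\colon M\to N$ of closed orientable $3$-manifolds is
primitive if it is surjective on fundamental groups. It has been conjectured
that then the Heegaard genera satisfy $g(M)\ge g(N)$. We disprove this. For
suitable Seifert manifolds $N$ over the orbifold $S^2(2,2,2,\alpha)$ we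
construct a primitive branched covering $M\to N$, branched over a single knot,
with $g(M)=2$ and $g(N)=3$; the smallest degree obtained is $6$. The pair
$(2,3)$ is the smallest possible failure. Taking connected sums, we obtain
primitive branched coverings of degree $6$ for which $g(N)-g(M)$ is
arbitrarily large.
\end{abstract}

\section{Introduction}

\subsection{The question}
All manifolds $M,N$ below are connected closed orientable PL $3$-manifolds
unless said otherwise. An \emph{$n$-fold branched covering} $p\colon M\to N$ is
a non-degenerate PL map for which there are links $S\subset M$ and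
$B\subset N$ such that $p$ restricts to an ordinary $n$-fold covering
$M-S\to N-B$; the link $B$ is the \emph{branch link}. The branched covering is
\emph{primitive} if it does not factor as a branched covering followed by an
ordinary covering of degree greater than $1$. This is the same as asking that
$p_*\colon\pi_1(M)\to\pi_1(N)$ be surjective: if $p$ factors through an ordinary
covering of degree greater than $1$, the image of $p_*$ is a proper subgroup;
conversely, $p$ lifts to the covering of $N$ that belongs to the subgroup
$p_*\pi_1(M)$. The \emph{Heegaard genus} $g(X)$ is the least genus of a Heegaard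
splitting of $X$, that is, of a decomposition of $X$ into two handlebodies with
common boundary.

The following conjecture is posed in \cite{CHS}: \emph{if $p\colon M\to N$ is a
primitive branched covering between closed orientable $3$-manifolds, then
$g(M)\ge g(N)$.}

A covering, branched or not, should go from the more complicated manifold to
the simpler one. In dimension two it does. If $f\colon M\to N$ is a
branched covering of degree $n$ between closed oriented surfaces, the
composition of the transfer $H_1(N;\mathbb Q)\to H_1(M;\mathbb Q)$ with $f_*$
is multiplication by $n$, so $f_*$ is surjective on $H_1(\,\cdot\,;\mathbb Q)$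
and the genus of $N$ is at most that of $M$. In dimension three one must
exclude ordinary coverings: the universal covering $S^3\to L$ of a lens space
$L\ne S^3$ with finite fundamental group goes from genus $0$ to genus $1$.
Primitivity excludes an ordinary covering of degree greater than $1$ as last
factor, and it gives at once an inequality of the desired kind. Write
$\operatorname{rank}$ for the minimal number of generators of a group. A
Heegaard splitting of genus $g$ presents the fundamental group with $g$
generators, so for primitive $p$
\begin{equation}\label{eq:rank}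
 g(M)\ \ge\ \operatorname{rank}\pi_1(M)\ \ge\ \operatorname{rank}\pi_1(N).
\end{equation}
If $g(N)=\operatorname{rank}\pi_1(N)$, the conjecture holds for $N$. A
counterexample must therefore live over a manifold $N$ whose genus exceeds the
rank of its group, and $M$ must realize geometrically a small generating set
of $\pi_1(N)$ which no Heegaard splitting of $N$ itself realizes. We show that
both can happen at once.

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $\alpha\ge3$ be odd, let $\beta$ be an integer prime to $\alpha$, and
suppose that $m:=|3\alpha+2\beta|\ge3$. Let $N=N(\alpha,\beta)$ be the Seifert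
manifold over $S^2(2,2,2,\alpha)$ defined in Section~\ref{sec:N}. There is a
primitive branched covering $p\colon M\to N$ of degree $2m$, branched over a
single knot, with
\[ g(M)=2\qquad\text{and}\qquad g(N)=3 . \]
In particular the conjecture is false. The pair $(\alpha,\beta)=(5,-6)$ gives
degree $6$, and for each odd $m\ge3$ the pair $(\alpha,\beta)=(m+2,-m-3)$ gives
degree $2m$.
\end{theorem}

For the last pair, $3\alpha+2\beta=m$ and $\gcd(m+2,m+3)=1$. The manifold $M$
is also explicit: it is obtained from (torus minus disc)${}\times S^1$ by
gluing in one solid torus.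

\begin{theorem}\label{thm:strong}
\begin{enumerate}
\item[(i)] Let $p\colon M\to N$ be a primitive branched covering. Then
$g(M)\ge\operatorname{rank}\pi_1(N)$, and $g(M)\ge g(N)$ whenever $g(N)\le2$.
So a counterexample to the conjecture has $g(N)\ge3$, and if $g(N)=3$ then
$g(M)=2$.
\item[(ii)] For all integers $h\ge2$ and $h\le h'\le\lfloor 3h/2\rfloor$ there
is a primitive branched covering $M'\to N'$ of degree $6$ with $g(M')=h$ and
$g(N')=h'$. In particular $g(N')-g(M')$ is unbounded, and an inequality
$g(M)\ge c\,g(N)$ valid for all primitive branched coverings requires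
$c\le2/3$.
\end{enumerate}
\end{theorem}

We make no claim about primitive branched coverings of degree less than $6$.

\subsection{The two ideas}
\emph{Construction.} Let $P$ be the base of $N$ minus discs around the four cone
points, and let $x_1,\dots,x_4$ be the loops in $P$ around them. The group of
$N$ turns out to be generated by the two elements $A=x_1x_2$ and $B=x_2x_3$. As
loops in $P$, both lift to the double covering of $P$ that unwraps every
boundary curve once. With its boundary curves filled by discs, this double
covering becomes a torus, on which $A$ and $B$ are the two standard generators.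
It unwraps the cone points of order $2$. At the cone point of odd order $\alpha$,
however, it is not a covering of orbifolds, and this is where $M\to N$ will
branch. We build $M$ from the product of this torus, minus a disc, with a circle
by gluing in one solid torus, which contains an exceptional fiber. The point is
to choose the degree with which fibers of $M$ cover fibers of $N$ so that this
gluing is of a type that makes $g(M)=2$. The right degree is $m=|3\alpha+2\beta|$.

\emph{Lower bound.} A genus-two handlebody has an involution which on the
boundary is central in the mapping class group. Hence a genus-two splitting of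
$N$ provides two generators of $\pi_1(N)$ and an \emph{automorphism inverting
both}. This is more than having two generators. Hyperbolic geometry of the base
forces such an automorphism to fix the class $h$ of the regular fiber; but it
acts as $-1$ on $H_1(N)$, where $h$ has odd order $m\ge3$, a contradiction.

Section~\ref{sec:N} describes $N$, Section~\ref{sec:cover} constructs the
covering, with the case $(\alpha,\beta)=(5,-6)$ first done by hand, and
Section~\ref{sec:lower} proves $g(N)\ge3$. Theorem~\ref{thm:strong} is proved
in Section~\ref{sec:strong}.

\section{The manifolds \texorpdfstring{$N(\alpha,\beta)$}{N(alpha,beta)}}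
\label{sec:N}

Throughout, $\alpha\ge3$ is odd, $\gcd(\alpha,\beta)=1$ and
\[ m=|3\alpha+2\beta|,\qquad \tau=\operatorname{sign}(3\alpha+2\beta). \]
Since $\alpha$ is odd, so is $m$; in particular $m\ne0$.

Let $P$ be $S^2$ minus four open discs, with boundary curves
$c_1,\dots,c_4$, and write
$\pi_1(P)=\langle x_1,\dots,x_4\mid x_1x_2x_3x_4=1\rangle$, where $x_i$ is $c_i$
joined to the base point. Let $h$ be the class of the circle factor in
$\pi_1(P\times S^1)=\pi_1(P)\times\langle h\rangle$. To \emph{glue a solid
torus with meridian $\mu$} to a boundary torus means that a simple closed curve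
in the class $\mu$ bounds a meridian disc of the solid torus; this determines
the result. Curves on the torus $c_i\times S^1$ are written as $x_i^kh^l$.

The manifold $N=N(\alpha,\beta)$ is obtained from $P\times S^1$ by gluing solid
tori $V_1,\dots,V_4$ with meridians
\[ \mu_i=x_i^2h\quad(i=1,2,3),\qquad \mu_4=x_4^{\alpha}h^{\beta}. \]
It is a Seifert manifold over $S^2(2,2,2,\alpha)$, and by van Kampen's theorem
\begin{equation}\label{eq:G}
G:=\pi_1(N)=\langle x_1,\dots,x_4,h\mid h\text{ central},\
x_1^2h=x_2^2h=x_3^2h=x_4^{\alpha}h^{\beta}=x_1x_2x_3x_4=1\rangle .
\end{equation}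

\begin{lemma}\label{lem:H1}
$H_1(N)\cong\mathbb Z/2m\oplus\mathbb Z/2$, and the class $[h]$ has order
exactly $m$.
\end{lemma}

\begin{proof}
Write $H_1(N)$ additively and put $y_i=x_i-x_1$ for $i=2,3$. The relations
$2x_i+h=0$ say that $h=-2x_1$ and $2y_2=2y_3=0$. Since
$x_4=-(3x_1+y_2+y_3)$, the relation $\alpha x_4+\beta h=0$ becomes
$\alpha(3x_1+y_2+y_3)+2\beta x_1=0$, and as $\alpha$ is odd and $2y_i=0$ this is
\[ (3\alpha+2\beta)x_1+y_2+y_3=0 . \]
Use it to eliminate $y_3$. The relation $2y_3=0$ turns, modulo $2y_2=0$, into
$2(3\alpha+2\beta)x_1=0$. So $H_1(N)=\mathbb Z/2m\,\langle x_1\rangle\oplus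
\mathbb Z/2\,\langle y_2\rangle$, in which $[h]=-2x_1$ has order $m$.
\end{proof}

\begin{lemma}\label{lem:upper}
$g(N)\le3$.
\end{lemma}

\begin{proof}
Let $a_1,a_2\subset P$ be disjoint arcs joining $c_1$ to $c_2$ and $c_2$ to
$c_3$, with thin disjoint neighborhoods $\nu(a_j)$ in $P$, and let
$K\subset S^1$ be a short arc. The union of $V_1,V_2,V_3$ with the two
$1$-handles $\nu(a_j)\times K$ is a handlebody of genus $3$. Its complement
consists of two parts. Let $D_i$ be the disc of $S^2\setminus P$ bounded by
$c_i$. The part of $N$ over the disc
$S^2\setminus(D_1\cup D_2\cup D_3\cup\nu(a_1)\cup\nu(a_2))$,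
which contains $D_4$, is a solid torus: it is $V_4$ with a collar added. The
rest consists of the boxes $\nu(a_j)\times\overline{(S^1\setminus K)}$, each
attached to that solid torus along the two long sides of $\nu(a_j)$, that is,
as a $1$-handle. So the complement is a handlebody of genus $3$ as well.
\end{proof}

\section{The covering}\label{sec:cover}

\subsection{Unwrapping the base}
Put
\[ A:=x_1x_2,\qquad B:=x_2x_3 , \]
and use the same letters for the images of these elements in $G$. In $\pi_1(P)$
both lie in the kernel $F$ of the homomorphism
$\pi_1(P)\to\mathbb Z/2$ sending every $x_i$ to $1$. Let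
$\pi\colon\tilde P\to P$ be the corresponding connected double covering, so that
$\pi_1(\tilde P)=F$. Each $c_i$ is covered by a single curve $\tilde c_i$, which
wraps twice around it; so the class of $\tilde c_i$ in $H_1(\tilde P)$ is that of
$x_i^2$. As $\chi(\tilde P)=2\chi(P)=-4$ and $\tilde P$ has four boundary
curves, $\tilde P$ is a torus minus four discs.

\begin{lemma}\label{lem:basis}
$F$ is a free group with basis $A,\ B,\ x_1^2,\ x_2^2,\ x_3^2$. Moreover
$[\tilde c_1]+[\tilde c_2]+[\tilde c_3]+[\tilde c_4]=0$ in $H_1(\tilde P)$.
\end{lemma}

\begin{proof}
In the free group on $x_1,x_2,x_3$ take the transversal $\{1,x_2\}$ of $F$. The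
Reidemeister--Schreier process gives the free basis
\[ u_1=x_1x_2^{-1},\quad u_3=x_3x_2^{-1},\quad w_1=x_2x_1,\quad w_2=x_2^2,\quad
w_3=x_2x_3 . \]
These are words in the five elements of the lemma:
$w_2=x_2^2$, $w_3=B$, $u_1=A\,w_2^{-1}$, $w_1=u_1^{-1}x_1^2$,
$u_3=x_3^2\,w_3^{-1}$. So the five elements generate the free group $F$ of rank
five, and five generators of such a group form a basis, because finitely
generated free groups are Hopfian. The last statement holds because the curves
$\tilde c_i$, with orientations lifted from the $c_i$, form the oriented
boundary of $\tilde P$ up to a common sign.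
\end{proof}

Filling $\tilde c_1,\tilde c_2,\tilde c_3$ by discs kills $x_1^2,x_2^2,x_3^2$
and leaves a torus minus a disc $T_0$, whose group is free on $A$ and $B$. We
want $M$ to be $T_0\times S^1$ with a solid torus glued in, and we want
$M\to N$ to send two generating loops of $T_0$ to $A$ and $B$. In $N$, however,
$x_i^2$ is $h^{-1}$ rather than $1$. We correct this by twisting along the
fiber. By Lemma~\ref{lem:basis}, and since homotopy classes of maps
$\tilde P\to S^1=\mathbb R/\mathbb Z$ correspond to homomorphisms
$F\to\mathbb Z$, there is a smooth map $\psi\colon\tilde P\to S^1$ inducing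
\begin{equation}\label{eq:psi}
 \psi(A)=\psi(B)=0,\qquad \psi(x_1^2)=\psi(x_2^2)=\psi(x_3^2)=1,\qquad
\text{hence}\quad \psi(\tilde c_4)=-3 .
\end{equation}
The map $y\mapsto(\pi(y),\psi(y))$ from $\tilde P$ to $P\times S^1$ sends
$\tilde c_i$ to $x_i^2h=\mu_i$ for $i\le3$, as wanted, and it sends $\tilde c_4$
to $x_4^2h^{-3}$. Let $t$ denote the class of the circle factor of
$\tilde P\times S^1$.

\subsection{The case \texorpdfstring{$\alpha=5$, $\beta=-6$}{alpha=5,
beta=-6} by hand}\label{sec:example}
Here $m=3$, $\tau=1$, $\mu_4=x_4^5h^{-6}$, and in $G$ we have $x_i^2=h^{-1}$ for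
$i\le3$ and $x_4^5=h^6$.

\emph{The fourth solid torus.} The curve $\tilde c_4^{\,5}$ is sent to
$x_4^{10}h^{-15}=\mu_4^2h^{-3}$, so it misses being a multiple of the meridian
by $h^{-3}$. Let the fibers upstairs wrap three times around those of
$P\times S^1$: the map $(y,\theta)\mapsto(\pi(y),3\theta+\psi(y))$ is a
covering $\tilde P\times S^1\to P\times S^1$ of degree $2\cdot3=6$, and it sends
$t$ to $h^3$. Hence $\tilde c_4^{\,5}\,t\mapsto\mu_4^2$.
Gluing solid tori with meridians $\tilde c_1,\tilde c_2,\tilde c_3$ and
$\tilde c_4^{\,5}\,t$ therefore gives a closed manifold $M$ to which the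
covering extends (Lemma~\ref{lem:extend} below), with branching of order two
along the fourth core. That the exponent of $t$ is $1$ is what will make the
genus of $M$ equal to $2$.

\emph{The two generators.} From $x_i^{-1}=x_ih$ for $i\le3$ we get
$A^{-1}=x_2x_1h^2$, $B^{-1}=x_3x_2h^2$ and $AB=x_1x_3h^{-1}$. Set
$w=x_1x_3x_2$. Then
\[ C:=ABA^{-1}B^{-1}=x_1x_3\cdot x_2x_1\cdot x_3x_2\,h^{3}=w^2h^3 . \]
Moreover $w^{-1}=x_2x_3x_1h^3=x_1^{-1}(x_1x_2x_3)x_1h^3=x_1^{-1}x_4^{-1}x_1h^3$,
so $w=x_1^{-1}x_4x_1h^{-3}$. Thus, up to powers of $h$, the element $w$ is a
conjugate of $x_4$ and $C$ is its square. Since $x_4$ has odd order $5$ modulo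
$h$, we can recover $w$ from $C$. Indeed
$w^5=x_1^{-1}x_4^5x_1h^{-15}=h^{-9}$ gives
\[ C^3=w^6h^9=w . \]
Hence $(AB)^{-1}C^3=h\,(x_1x_3)^{-1}x_1x_3x_2=x_2h$, whose square is $h$:
\[ h=\bigl((AB)^{-1}C^3\bigr)^2 . \]
So $\langle A,B\rangle$ contains $h$, then $x_2$, then $x_1=Ax_2^{-1}$ and
$x_3=x_2^{-1}B$, and it is all of $G$. Since $\psi(A)=\psi(B)=0$, the image of
$\pi_1(M)$ contains $A$ and $B$, and the covering $M\to N$ is primitive.

\subsection{The covering in general}

\begin{lemma}\label{lem:extend}
Let $V,W$ be solid tori and let $\partial W\to\partial V$ be a finite covering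
that sends the meridian of $W$ to $d\ge1$ times the meridian of $V$. It extends
to a map $W\to V$ which is a covering away from the cores and has branching
index $d$ along the core of $W$. If $d=1$, the extension is a covering.
\end{lemma}

\begin{proof}
Identify $\partial V=\mathbb R^2/\mathbb Z^2$ so that the meridian is $(1,0)$
and $V=D^2\times S^1$. As a covering space, $\partial W=\mathbb R^2/\Lambda$ for
a lattice $\Lambda\subset\mathbb Z^2$. The meridian of $W$ is the vector
$(d,0)$, which is primitive in $\Lambda$, so
$\Lambda=\mathbb Z(d,0)+\mathbb Z(b,c)$ with $c\ne0$. Write points of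
$\mathbb R^2$ as $s(d,0)+v(b,c)$ and identify $W=D^2\times S^1$ so that $s$ is
the meridian coordinate. The map
\[ (re^{2\pi is},e^{2\pi iv})\longmapsto
 (re^{2\pi i(ds+bv)},e^{2\pi icv}) \]
is well defined on $W$, is the given map for $r=1$, and for $r>0$ is that
covering of tori times the identity of $(0,1]$. On each meridian disc it is
$re^{2\pi is}\mapsto re^{2\pi ids}$ up to a rotation, so the branching index
along the core is $d$; for $d=1$ the map is a local homeomorphism at the core
also.
\end{proof}

Let $M=M(\alpha,\tau)$ be obtained from $\tilde P\times S^1$ by gluing solid tori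
$W_1,W_2,W_3$ with meridians $\tilde c_1,\tilde c_2,\tilde c_3$ and a solid
torus $W_4$ with meridian $\tilde c_4^{\,\alpha}t^{\tau}$. The first three fill
$\tilde P\times S^1$ to $T_0\times S^1$. So
\begin{equation}\label{eq:M}
 M=T_0\times S^1\cup W_4,\qquad
 \text{meridian of }W_4=(\partial T_0)^{\alpha}\,t^{\tau},
\end{equation}
where $\partial T_0=\tilde c_4$. It is connected, closed and orientable.

\begin{proposition}\label{prop:cover}
There is a branched covering $p\colon M\to N$ of degree $2m$ whose branch link
is the core of $V_4$.
\end{proposition}

\begin{proof}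
Define $p_0\colon\tilde P\times S^1\to P\times S^1$ by
$p_0(y,\theta)=(\pi(y),m\theta+\psi(y))$. It is the composition of the $m$-fold
covering $(y,\theta)\mapsto(y,m\theta)$, the homeomorphism
$(y,\theta)\mapsto(y,\theta+\psi(y))$ and the double covering
$\pi\times\mathrm{id}$, so it is a covering of degree $2m$. On fundamental
groups it is given by
\begin{equation}\label{eq:p0}
\gamma\mapsto\gamma h^{\psi(\gamma)}\quad(\gamma\in F),\qquad t\mapsto h^m .
\end{equation}
On the boundary tori, \eqref{eq:psi} gives $\tilde c_i\mapsto x_i^2h=\mu_i$ for
$i\le3$, and since $\tau m=3\alpha+2\beta$,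
\[ \tilde c_4^{\,\alpha}t^{\tau}\ \mapsto\ x_4^{2\alpha}h^{-3\alpha+\tau m}
 =x_4^{2\alpha}h^{2\beta}=\mu_4^2 . \]
By Lemma~\ref{lem:extend}, $p_0$ extends over $W_1,W_2,W_3$ as a covering
($d=1$) and over $W_4$ with branching index $d=2$ along the core. The result is
a map $p\colon M\to N$ which is an ordinary $2m$-fold covering $M-S\to N-B$,
where $B$ is the core of $V_4$ and $S=p^{-1}(B)$ the core of $W_4$.

It remains to see that $p$ is PL. Triangulate $N$ with $B$ as a full
subcomplex. For a simplex $\Delta\not\subset B$, the set $\Delta\setminus B$ is
$\Delta$ minus a possibly empty face, hence convex; so it lifts to $M-S$ in $2m$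
ways. Each lift extends continuously over $\Delta\cap B$: a point of
$\Delta\cap B$ has arbitrarily small convex neighborhoods in $\Delta$, whose
parts off $B$ are again convex, so the limit points of the lift there form a
connected subset of a finite fiber of $p$, that is, a single point. The simplices
of $B$ lift to $S$ because $S\to B$ is a covering. After a barycentric
subdivision, these lifts triangulate $M$, and $p$ is simplicial and injective on
every simplex.
\end{proof}

\begin{proposition}\label{prop:primitive}
$G=\langle A,B\rangle$. Consequently $p$ is primitive.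
\end{proposition}

\begin{proof}
By \eqref{eq:psi} and \eqref{eq:p0}, $A$ and $B$ are in the image of $p_*$, so
the first statement implies the second. Let $I=\langle A,B\rangle\subset G$.
Besides the centrality of $h$, only the relations $x_i^{-1}=x_ih$ $(i\le3)$ and
$x_4^{-1}=x_1x_2x_3$ were used in Section~\ref{sec:example} to obtain, with
$w=x_1x_3x_2$,
\[ AB=x_1x_3h^{-1},\qquad C=ABA^{-1}B^{-1}=w^2h^3,\qquad
 w=x_1^{-1}x_4x_1h^{-3}. \]
As $x_4^{\alpha}=h^{-\beta}$, the last equation gives
$w^{\alpha}=h^{-\beta-3\alpha}$. Hence $I$ contains
\[ C^{\alpha}=w^{2\alpha}h^{3\alpha}=h^{-(3\alpha+2\beta)}=h^{-\tau m} \]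
and, since $\alpha$ is odd,
\[ C^{(\alpha+1)/2}=w\cdot w^{\alpha}h^{3(\alpha+1)/2}=w\,h^{c},\qquad
 c=-\beta-3\alpha+\tfrac{3(\alpha+1)}2=3-\beta-\tfrac{3(\alpha+1)}2 . \]
Therefore
\[ (AB)^{-1}wh^{c}=h\,(x_1x_3)^{-1}x_1x_3x_2\,h^{c}=x_2h^{c+1}\in I . \]
Its square is $h^{2c+1}$, and $2c+1=4-(3\alpha+2\beta)$. The greatest common
divisor of $4-(3\alpha+2\beta)$ and $m=|3\alpha+2\beta|$ divides $4$ and the odd
number $m$, so it is $1$ and $h\in I$. Hence $x_2\in I$, then
$x_1=Ax_2^{-1}$ and $x_3=x_2^{-1}B$ are in $I$, and finally $x_4\in I$.
\end{proof}

\begin{proposition}\label{prop:gM}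
$g(M)=2$.
\end{proposition}

\begin{proof}
Write $S^1=I_1\cup I_2$ as a union of two arcs. In \eqref{eq:M},
$T_0\times I_1$ is a handlebody of genus $2$. Its complement is
$T_0\times I_2\cup W_4$, glued along the annulus $\partial T_0\times I_2$. The
core $\partial T_0$ of this annulus meets the meridian
$(\partial T_0)^{\alpha}t^{\pm1}$ of $W_4$ exactly once. So it is a longitude of
$W_4$, and $W_4$ is a collar on the annulus: there is a homeomorphism from
$W_4$ to (annulus)${}\times[0,1]$ taking the gluing annulus to
(annulus)${}\times0$. Gluing $W_4$ on does not change $T_0\times I_2$ up to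
homeomorphism, and the complement is a handlebody of genus $2$. Thus
$g(M)\le2$.

In $H_1(T_0\times S^1)=\mathbb Z^2\oplus\mathbb Z\langle t\rangle$ the meridian
of $W_4$ is $\pm t$, because $\partial T_0$ is null-homologous. So
$H_1(M)=\mathbb Z^2$, the group $\pi_1(M)$ is not cyclic, and $g(M)\ge2$.
\end{proof}

The exponent $\pm1$ of $t$ is what this proof needs, and the fiber degree $m$
was chosen to obtain it.

\section{The genus of \texorpdfstring{$N$}{N} is three}\label{sec:lower}

The group $G$ is generated by $A$ and $B$, and it is not cyclic by
Lemma~\ref{lem:H1}. So $\operatorname{rank}G=2$, and counting generators cannot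
prove $g(N)\ge3$. We need something that a genus-two splitting gives beyond two
generators.

\subsection{Genus two gives an inverting automorphism}

\begin{lemma}\label{lem:invert}
If a connected closed orientable $3$-manifold $N$ has $g(N)\le2$, then
$\pi_1(N)$ is generated by two elements $a,b$ for which there is an automorphism
$\iota$ of $\pi_1(N)$ with $\iota(a)=a^{-1}$ and $\iota(b)=b^{-1}$.
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[thick] (0,0) ellipse (3.2 and 1.7);
\draw[thick] (-1.3,0) circle (0.5);
\draw[thick] (1.3,0) circle (0.5);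
\draw (-1.3,0) circle (1.3);
\draw (1.3,0) circle (1.3);
\draw[dashed] (-3.9,0) -- (3.9,0);
\fill (0,0) circle (2pt);
\node at (-1.3,0.95) {$a$};
\node at (1.3,0.95) {$b$};
\node[right] at (3.9,0) {axis of $J$};
\end{tikzpicture}
\caption{A genus-two handlebody, seen from above. The rotation $J$ by $\pi$
about the dashed axis fixes the base point (the dot on the middle one of the
three arcs in which the axis meets the handlebody) and reverses the loops $a$
and $b$.}
\label{fig:J}
\end{figure}

\begin{proof}
After stabilizing, $N=H\cup H'$ with handlebodies $H,H'$ of genus $2$. Let $J$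
be the involution of $H$ in Figure~\ref{fig:J}. With the base point on the
middle arc, $\pi_1(H)$ is free on $a,b$ with $J_*a=a^{-1}$ and $J_*b=b^{-1}$. On
the surface $\partial H$ of genus two, $J$ is the hyperelliptic involution,
whose class is central in the mapping class group \cite[\S3.4]{FM}. For an
essential simple closed curve $d\subset\partial H$ with Dehn twist $T_d$ this
gives $T_{J(d)}=JT_dJ^{-1}=T_d$ in the mapping class group. The twist about an
essential curve determines the curve up to isotopy, so $J(d)$ is isotopic to $d$
as an unoriented curve.

The kernel of $\pi_1(H)\to\pi_1(N)$ is normally generated by the boundary curves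
$d_1,d_2$ of two discs in $H'$ that cut $H'$ into a ball. These curves do not
separate $\partial H$, so they are essential. Since $J(d_i)$ is isotopic to
$d_i$, the map $J_*$ takes the conjugacy class of $d_i$ to that of $d_i^{\pm1}$.
Hence $J_*$ preserves the kernel and induces $\iota$ on $\pi_1(N)$.
\end{proof}

\subsection{The base orbifold group}
Put
\[ Q:=G/\langle h\rangle=\langle x_1,\dots,x_4\mid x_1^2,\ x_2^2,\ x_3^2,\
 x_4^{\alpha},\ x_1x_2x_3x_4\rangle . \]
This is the group of the orbifold $S^2(2,2,2,\alpha)$, whose Euler
characteristic $2-\frac32-(1-\frac1\alpha)=\frac1\alpha-\frac12$ is negative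
because $\alpha\ge3$. So $Q$ is a cocompact Fuchsian group,
$Q\subset PSL_2(\mathbb R)$ with $\mathbb H^2/Q=S^2(2,2,2,\alpha)$. We use the
standard facts that such a group is infinite, non-abelian, has trivial center
and fixes no point of $\partial\mathbb H^2$; that the images of
$x_1,x_2,x_3,x_4$ have orders exactly $2,2,2,\alpha$; and that every element of
finite order is conjugate into one of the four cyclic groups they generate.

Two consequences for $G$: its center is $\langle h\rangle$, and $h$ has
infinite order. The first holds because $Q$ has trivial center. The second holds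
because $Q$ is infinite, so $N$ is not covered by $S^3$, and then the regular
fiber of a Seifert manifold has infinite order \cite[Lemma 3.2]{Scott}.

\begin{lemma}\label{lem:sigma}
Let $\Gamma\subset PSL_2(\mathbb R)$ be a non-abelian group that fixes no point
of $\partial\mathbb H^2$ and is generated by two elements $\bar a,\bar b$. An
automorphism of $\Gamma$ that inverts $\bar a$ and $\bar b$ is conjugation by an
element $\sigma$ of order two in $PGL_2(\mathbb R)=\mathrm{Isom}(\mathbb H^2)$.
\end{lemma}

\begin{proof}
Choose $X,Y\in SL_2(\mathbb R)$ representing $\bar a,\bar b$ and let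
$\sigma=XY-YX$, a matrix of trace $0$. We claim
\begin{equation}\label{eq:sigma}
 X^{-1}\sigma=\sigma X,\qquad Y^{-1}\sigma=\sigma Y .
\end{equation}
Let $q=\operatorname{tr}X$, so $X^2=qX-1$ and $X^{-1}=q-X$. Then
\begin{align*}
X^{-1}\sigma&=Y-X^{-1}YX=Y-qYX+XYX,\\
\sigma X&=XYX-YX^2=XYX-qYX+Y,
\end{align*}
which agree. Exchanging $X$ and $Y$ replaces $\sigma$ by $-\sigma$, so the
second equation follows from the first.

By \eqref{eq:sigma}, $\ker\sigma$ is invariant under $X$ and $Y$. If
$\det\sigma=0$, then either $\sigma=0$ and $\Gamma$ is abelian, or $\ker\sigma$
is a line and $\Gamma$ fixes the corresponding point of $\partial\mathbb H^2$;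
both are excluded. So $\sigma$ defines an element of $PGL_2(\mathbb R)$. Being
nonzero of trace $0$, the matrix $\sigma$ is not scalar, whereas
$\sigma^2=-\det\sigma$ is; so $\sigma$ has order two in $PGL_2(\mathbb R)$.
Finally, \eqref{eq:sigma} says that $\sigma X\sigma^{-1}=X^{-1}$ and
$\sigma Y\sigma^{-1}=Y^{-1}$, so conjugation by $\sigma$ agrees with the given
automorphism on the generators $\bar a,\bar b$.
\end{proof}

The isometry $\sigma$ preserves orientation if $\det\sigma>0$ and reverses it if
$\det\sigma<0$. The next lemma excludes the second case for $Q$.

\begin{lemma}\label{lem:noreflection}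
Let $\sigma\in\mathrm{Isom}(\mathbb H^2)$ be of order two such that conjugation
by $\sigma$ maps $Q$ to itself and inverts two elements $\bar a,\bar b$ that
generate $Q$. Then $\sigma$ preserves orientation.
\end{lemma}

\begin{proof}
Suppose $\sigma$ reverses orientation. Then so do $\sigma\bar a$ and
$\sigma\bar b$, and these are of order two as well:
$(\sigma\bar a)^2=(\sigma\bar a\sigma^{-1})\,\sigma^2\,\bar a=\bar a^{-1}\bar
a=1$, and likewise for $\bar b$. An orientation-reversing isometry of order two
is a reflection in a line. So the group
\[ \hat Q:=\langle\sigma,\sigma\bar a,\sigma\bar b\rangle=Q\cup\sigma Q \]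
is generated by \emph{three reflections}. It is discrete and cocompact, and $Q$
is its subgroup of orientation-preserving elements. We show that three
reflections cannot generate $\hat Q$.

We recall the structure of a discrete cocompact group $\hat Q$ generated by
reflections. The mirrors of all reflections in $\hat Q$ cut $\mathbb H^2$ into
chambers. A closed chamber $R$ is a compact convex polygon with angles $\pi/k$,
$k\ge2$ an integer, and every orbit meets $R$ in exactly one point. The group is
the Coxeter group on the reflections in the sides of $R$: besides $r^2=1$ the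
defining relations are $(rr')^k=1$ for adjacent sides $r,r'$ with angle
$\pi/k$. Every mirror contains a side of some chamber, so every reflection in
$\hat Q$ is conjugate to the reflection in a side of $R$.

We determine $R$. At a vertex $v$ with angle $\pi/k$ the stabilizer in $\hat Q$
is dihedral of order $2k$, so its stabilizer in $Q$ is cyclic of order $k$. A
point not in the orbit of a vertex has stabilizer in $\hat Q$ that is trivial or
generated by one reflection, so its stabilizer in $Q$ is trivial. Also
$\hat Qv=Qv$, because a reflection in a side at $v$ fixes $v$. Hence the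
vertices of $R$ correspond bijectively to the cone points of
$\mathbb H^2/Q=S^2(2,2,2,\alpha)$, and $R$ is a quadrilateral with angles
$\frac\pi2,\frac\pi2,\frac\pi2,\frac\pi\alpha$. Number its sides cyclically so
that
\[ \hat Q=\langle r_1,r_2,r_3,r_4\mid r_i^2,\ (r_1r_2)^2,\ (r_2r_3)^2,\
(r_3r_4)^2,\ (r_4r_1)^{\alpha}\rangle . \]
Every relator is respected by the assignments
\begin{align*}
\lambda&\colon\hat Q\to(\mathbb Z/2)^2,&
 r_2&\mapsto(1,0),\quad r_3\mapsto(0,1),\quad r_1,r_4\mapsto0,\\
\theta&\colon\hat Q\to D_\alpha=\langle s,s'\mid s^2,s'^2,(ss')^{\alpha}\rangle,&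
 r_1&\mapsto s,\quad r_4\mapsto s',\quad r_2,r_3\mapsto1,
\end{align*}
which therefore define surjective homomorphisms.

Each of the three generating reflections is conjugate to some $r_i$. Since
$\lambda$ is onto and $(\mathbb Z/2)^2$ is abelian, at least one of them is
conjugate to $r_2$ and at least one other to $r_3$. These two are killed by
$\theta$. So $\theta(\hat Q)=D_\alpha$ is generated by the image of the third
reflection and has order at most $2$. But $|D_\alpha|=2\alpha\ge6$, a
contradiction.
\end{proof}

\subsection{Conclusion}

\begin{proposition}\label{prop:gN}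
If $m\ge3$, then $g(N)=3$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:upper} it remains to exclude $g(N)\le2$. Suppose
$g(N)\le2$, and let $a,b,\iota$ be as in Lemma~\ref{lem:invert}. The
automorphism $\iota$ preserves the center $\langle h\rangle\cong\mathbb Z$ of
$G$, so $\iota(h)=h^{\varepsilon}$ with $\varepsilon=\pm1$, and $\iota$ induces
an automorphism $\bar\iota$ of $Q$ inverting the images $\bar a,\bar b$ of
$a,b$. By Lemmas~\ref{lem:sigma} and~\ref{lem:noreflection}, $\bar\iota$ is
conjugation by an \emph{orientation-preserving} isometry $\sigma$.

We now show that $\iota(h)=h$: orientation of the base is tied to orientation of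
the fiber by the exceptional fiber of order $\alpha$. Let $\bar x_4\in Q$ be the
image of $x_4$. The element $\bar\iota(\bar x_4)=\sigma\bar x_4\sigma^{-1}$ has
order $\alpha\ge3$, so it lies in a conjugate
$\bar g\langle\bar x_4\rangle\bar g^{-1}$ with $\bar g\in Q$. It is a rotation
through the same signed angle as $\bar x_4$, because $\sigma$ preserves
orientation, and so is $\bar g\bar x_4\bar g^{-1}$. Distinct elements of
$\bar g\langle\bar x_4\rangle\bar g^{-1}$ are rotations about the same point
through different angles, so $\bar\iota(\bar x_4)=\bar g\bar x_4\bar g^{-1}$.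
Lifting to $G$,
\[ \iota(x_4)=g\,x_4\,g^{-1}h^{c}\qquad\text{for some }g\in G,\ c\in\mathbb Z .\]
Apply $\iota$ to $x_4^{\alpha}=h^{-\beta}$. This gives
$h^{-\beta+\alpha c}=h^{-\varepsilon\beta}$, and $h$ has infinite order. If
$\varepsilon=-1$, then $\alpha c=2\beta$, which is impossible because
$\alpha\ge3$ is odd and prime to $\beta$. So $\varepsilon=1$ and $\iota(h)=h$.

On the other hand $\iota$ inverts the generators $a,b$ of $G$ and so acts as
$-1$ on $H_1(N)$. Hence $[h]=-[h]$, that is, $2[h]=0$. By Lemma~\ref{lem:H1},
$[h]$ has odd order $m\ge3$. This contradiction proves the proposition.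
\end{proof}

Propositions~\ref{prop:cover}, \ref{prop:primitive}, \ref{prop:gM}
and~\ref{prop:gN} together prove Theorem~\ref{thm:main}. The equality
$g(N)=3$ agrees with the genus computations of Boileau and Zieschang
\cite{BZ}, which the proof does not use.

\begin{remark}
The hypothesis $m\ge3$ entered only at the very end. For $m=1$ the class $[h]$
vanishes and the argument gives nothing.
\end{remark}

\begin{remark}
It is instructive to look at the generators $A=x_1x_2$, $B=x_2x_3$ of
Section~\ref{sec:cover}. In $Q$ they are inverted by conjugation with the
half-turn $x_2$. In $G$ one finds $x_2Ax_2^{-1}=x_2x_1=A^{-1}h^{-2}$ and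
$x_2Bx_2^{-1}=x_2^2x_3x_2^{-1}=x_3x_2=B^{-1}h^{-2}$. So the obstruction is not
visible in the base; it is the factor $h^{-2}$, whose class in $H_1(N)$ is
nonzero for $m\ge3$.
\end{remark}

\section{Small genera and large gaps}\label{sec:strong}

\subsection{Proof of Theorem~\ref{thm:strong}(i)}
The first inequality is \eqref{eq:rank}. If $g(N)=0$ there is nothing to prove.
If $g(N)=1$, then $N$ is $S^2\times S^1$ or a lens space other than $S^3$, so
$\pi_1(N)\ne1$; hence $\pi_1(M)\ne1$ and $g(M)\ge1$. Finally, let $g(N)\ge2$ and
suppose $g(M)\le1$. Then $\pi_1(M)$ is cyclic, and so is its quotient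
$\pi_1(N)$. By Perelman's geometrization theorem a closed orientable
$3$-manifold with cyclic fundamental group is $S^3$, a lens space or
$S^2\times S^1$, so $g(N)\le1$, a contradiction. Thus $g(N)\ge2$ implies
$g(M)\ge2$. This settles $g(N)=2$, and shows that a counterexample with $g(N)=3$
has $g(M)=2$. \qed

\subsection{Connected sums}
To enlarge the gap we add coverings of the same degree. The difficulty is that
a small ball $E$ in the target has several preimages, so cutting out $E$ and
its preimage and gluing does not produce a connected sum upstairs. We tube the
preimages together, at the price of replacing the branched covering by a mere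
map, and then return to branched coverings by the following theorem.

\begin{theorem}[Edmonds \cite{Edmonds}]\label{thm:edmonds}
A $\pi_1$-surjective map of absolute degree $n\ge3$ between closed connected
oriented $3$-manifolds is homotopic to a simple branched covering.
\end{theorem}

\emph{Simple} means that every fiber has at least $n-1$ points. So over a branch
point exactly one local degree is $2$ and the others are $1$. At the point $x$ of
local degree $2$, the link of $x$ is a $2$-sphere that doubly covers the link of
the image point, again a $2$-sphere, and by Riemann--Hurwitz this covering has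
exactly two branch points. At the points of local degree $1$ the map is a local
homeomorphism. So near every branch point the branch set is an arc: it is a
link, and so is its full preimage. Hence the map is a branched covering in our
sense.

\begin{lemma}\label{lem:sum}
Let $f_i\colon M_i\to N_i$ $(i=1,2)$ be primitive branched coverings of the same
degree $n\ge3$, with orientations making the degrees $+n$. Then there is a
primitive branched covering $M_1\#M_2\to N_1\#N_2$ of degree $n$.
\end{lemma}

\begin{proof}
\emph{Step 1: joining the preimages of a ball.} Let $f\colon M\to N$ be either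
$f_i$. Take a ball $E\subset N$ disjoint from the branch link. Then
$f^{-1}(E)$ is a disjoint union of balls $E_1,\dots,E_n$, each mapped
homeomorphically to $E$, preserving orientation. Put
$X=M-\bigcup\operatorname{int}E_i$ and $Y=N-\operatorname{int}E$. Removing balls
does not change fundamental groups, so $f_*\colon\pi_1(X)\to\pi_1(Y)$ is onto.

Let $y\in\partial E$ have preimages $y_i\in\partial E_i$. The image of a path in
$X$ from $y_1$ to $y_j$ is a loop in $Y$ at $y$. Since $f_*$ is onto, we may
precompose the path with a loop in $X$ at $y_1$ and arrange that the image loop is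
null-homotopic in $Y$. By general position, after moving the initial points
slightly on $\partial E_1$, we obtain disjoint embedded arcs $\gamma_j$,
$2\le j\le n$, from $\partial E_1$ to $\partial E_j$, meeting $\partial X$ only
in their endpoints, such that $f\gamma_j$ is homotopic in $Y$ relative to its
endpoints to a short arc in $\partial E$. Let $T_j=\gamma_j\times D^2\subset X$
be disjoint tubes around them, meeting $\partial X$ in their ends. Then
$D=\bigcup E_i\cup\bigcup T_j$ is a ball, being $n$ balls joined by $n-1$ tubes
in the pattern of a star. Put $X'=M-\operatorname{int}D$.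

\emph{Step 2: pushing the tubes into $\partial E$.} We find a map
$g\colon X\to Y$, homotopic to $f|_X$ relative to $\partial X$, with
\begin{equation}\label{eq:tubes}
 g\Bigl(\partial X\cup\bigcup T_j\Bigr)\subset\partial E .
\end{equation}
First apply the homotopy extension property to the chosen homotopies of the
paths $f\gamma_j$ and the constant homotopy on $\partial X$. The new map sends
$\partial X\cup\bigcup\gamma_j$ into $\partial E$. Next,
$\partial X\cup\bigcup T_j$ strongly deformation retracts to
$\partial X\cup\bigcup\gamma_j$; composing the map with this deformation and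
extending the homotopy once more gives $g$.

Since $\partial D\subset\partial X\cup\bigcup T_j$, we have
$g(\partial D)\subset\partial E$. As cycles,
$\partial D=\sum\partial E_i+\sum\partial T_j$, where the $T_j$ are $3$-chains
mapped by $g$ into $\partial E$. So in $H_2(\partial E)$
\[ g_*[\partial D]=\sum_{i=1}^n g_*[\partial E_i]=n[\partial E], \]
because $g=f$ on $\partial E_i$. Thus $g|_{\partial D}\colon\partial
D\to\partial E$ has degree $n$, and $g\colon(X',\partial X')\to(Y,\partial Y)$
has degree $n$ as well. Finally, $X$ is $X'$ with the $T_j$ attached as
$2$-handles along $\gamma_j\times\partial D^2$, so $\pi_1(X')\to\pi_1(X)$ is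
onto. Since $g\simeq f|_X$, also $g_*\colon\pi_1(X')\to\pi_1(Y)$ is onto.

\emph{Step 3: gluing.} Carry this out for $f_1$ and $f_2$, obtaining
$g_i\colon X_i'\to Y_i$. Choose orientation-reversing homeomorphisms
$\varphi\colon\partial X_1'\to\partial X_2'$ and
$\varphi'\colon\partial Y_1\to\partial Y_2$. The manifolds glued along them are
$M_1\#M_2$ and $N_1\#N_2$. The two maps $\varphi'g_1$ and $g_2\varphi$ from
$\partial X_1'$ to $\partial Y_2$ both have degree $-n$. By Hopf's theorem they
are homotopic, and inserting the homotopy in a collar of $\partial X_1'$ we
obtain a map $M_1\#M_2\to N_1\#N_2$ of degree $n$. It is surjective on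
fundamental groups: the target group is the free product
$\pi_1(Y_1)*\pi_1(Y_2)$, and each factor is in the image. Theorem
\ref{thm:edmonds} deforms the map to a branched covering of degree $n$, which is
still $\pi_1$-surjective, hence primitive.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:strong}(ii)}
Put $j=h'-h$, so $0\le j\le\lfloor h/2\rfloor$. Take $j$ copies of the covering
of Theorem~\ref{thm:main} with $(\alpha,\beta)=(5,-6)$, which has degree $6$ and
goes from genus $2$ to genus $3$. Take also $h-2j$ copies of
\[ S^2\times S^1\to S^2\times S^1,\qquad (z,\theta)\mapsto(z^6,\theta),\qquad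
 S^2=\mathbb C\cup\{\infty\}. \]
This is a branched covering of degree $6$, branched over $\{0,\infty\}\times S^1$
(it becomes PL by lifting a triangulation as in the proof of
Proposition~\ref{prop:cover}); it induces an isomorphism of fundamental groups
and goes from genus $1$ to genus $1$. Orient the manifolds so that all degrees
are $+6$. Applying Lemma~\ref{lem:sum} repeatedly we obtain a primitive branched
covering $M'\to N'$ of degree $6$ between the connected sums. By Haken's theorem,
Heegaard genus is additive under connected sum, so
\[ g(M')=2j+(h-2j)=h,\qquad g(N')=3j+(h-2j)=h+j=h' . \]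
For even $h$ and $h'=3h/2$ the gap $h/2$ is arbitrarily large and
$g(M')=\frac23g(N')$, which gives the last two statements. \qed

\begin{thebibliography}{9}

\bibitem{BZ} Boileau and Zieschang, Invent. Math. \textbf{76} (1984).

\bibitem{CHS} \emph{Covering Homotopy 3-Spheres},
\texttt{https://oldmat.unicam.it/piergallini/home/papers/hspheres.pdf}.

\bibitem{Edmonds} Edmonds, \emph{Deformation of maps to branched coverings in
dimension three}, Math. Ann. \textbf{245} (1979), 273--279.

\bibitem{FM} Farb and Margalit, \emph{A Primer on Mapping Class Groups}.

\bibitem{Scott} P. Scott, \emph{The geometries of 3-manifolds}.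

\end{thebibliography}

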